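\title{The remainder in Weyl's law for Steklov eigenvalues of nonsmooth plane domains}

\begin{abstract}
The Steklov eigenvalues of a bounded simply connected plane domain with smooth boundary of length $L$ satisfy $\sigma_jL=j\pi+O(1)$. We show that this fails for Lipschitz boundary, and already for a domain that is of class $C^{1,\alpha}$ for every $\alpha<1$. More precisely, if the unit tangent has modulus of continuity $\omega$, the remainder is $O(j\,\omega(1/j))$, and when $\omega(t)/t\to\infty$ as $t\to0$ there is such a domain with $j\pi-\sigma_jL\ge 2j\,\omega(1/j)$ for infinitely many $j$. The counterexample is a disk with ripples on a sparse sequence of scales, each in resonance with the eigenfunctions of twice its wavelength. The upper bound comes from a Rellich identity.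
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Omega\subset\mathbb R^2$ be a bounded simply connected domain and let $L$ be the length of its boundary. The Steklov problem asks for the numbers $\sigma$ for which
\[
\Delta u=0\ \text{ in }\Omega,\qquad \frac{\partial u}{\partial n}=\sigma u\ \text{ on }\partial\Omega
\]
has a solution $u\ne0$; here $\partial/\partial n$ is the outward normal derivative. We assume at least that $\Omega$ is a \emph{Lipschitz domain}: every boundary point lies in an open rectangle $R$ such that $\partial\Omega\cap R$ is the graph of a Lipschitz function over one side of $R$, and $\Omega\cap R$ is the part of $R$ on one side of this graph. The problem is then understood in the weak form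
\begin{equation}\label{eq:weak}
u\in H^1(\Omega),\qquad \int_\Omega\nabla u\cdot\nabla v\,dA=\sigma\int_{\partial\Omega}uv\,ds\quad\text{for all }v\in H^1(\Omega),
\end{equation}
with $ds$ the arclength element. Equivalently, the eigenvalues are the critical values of the Rayleigh quotient $\int_\Omega|\nabla u|^2\,dA\big/\int_{\partial\Omega}u^2\,ds$. Listed with multiplicity, they form a sequence $0=\sigma_0<\sigma_1\le\sigma_2\le\dots\nearrow\infty$. Dilating $\Omega$ by a factor $c$ divides each $\sigma_j$ by $c$, so $\sigma_jL$ is the scale-invariant quantity.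

In the unit disk the eigenfunctions are $1$, $r^k\cos k\theta$ and $r^k\sin k\theta$, with eigenvalues $0,1,1,2,2,\dots$. Thus $\sigma_j=\lceil j/2\rceil$, and $\sigma_jL-j\pi$ equals $0$ or $\pi$ according to the parity of $j$. It is known that for smooth boundary the same picture holds up to a bounded error:
\begin{equation}\label{eq:weyl}
\sigma_jL=j\pi+O(1)\qquad(j\to\infty).
\end{equation}
The statement \eqref{eq:weyl} involves nothing but the length, so it makes sense for every Lipschitz domain, and the problem is posed in \cite{problem} to prove or disprove it assuming just Lipschitz boundary. We disprove it.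

A heuristic indicates what is at stake. In the disk, $r^k\cos k\theta$ oscillates at scale $1/k$ and lives within distance about $1/k$ of the boundary. If the tangent of $\partial\Omega$ turns by an angle $\omega(t)$ along arcs of length $t$, an eigenfunction with $\sigma\approx j$ sees a boundary that is straight up to a relative error $\omega(1/j)$, and one expects an absolute error of at most $j\,\omega(1/j)$ in $\sigma_j$. This is bounded when $\omega(t)\le Ct$ and unbounded otherwise. One could still hope for \eqref{eq:weyl}, because small oscillations of the tangent might average out over the boundary. They need not: a ripple of wavelength $1/M$ shifts the eigenvalues near $M/2$ by the full amount. Our two theorems make both halves of the heuristic precise.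

\begin{definition}\label{def:modulus}
A \emph{modulus} is a nondecreasing function $\omega:(0,1]\to(0,\infty)$ with $\omega(0+)=0$ such that $\omega(t)/t$ is nonincreasing. A \emph{$C^1$ Jordan domain} is a bounded domain $\Omega$ whose boundary is a Jordan curve with a $C^1$ periodic arclength parametrization $\gamma$. It is \emph{of class $C^{1,\omega}$} if, for some $K$,
\begin{equation}\label{eq:class}
|\gamma'(s)-\gamma'(t)|\le K\,\omega(|s-t|)\qquad\text{for }0<|s-t|\le1 .
\end{equation}
For $\omega(t)=t^\alpha$, $0<\alpha\le1$, we speak of $C^{1,\alpha}$ Jordan domains.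
\end{definition}

Every $C^1$ Jordan domain is a simply connected Lipschitz domain (Lemma~\ref{lem:jordan}).

\begin{theorem}\label{thm:A}
Let $\omega$ be a modulus with $\omega(t)/t\to\infty$ as $t\to0$. There is a bounded simply connected domain $\Omega$ of class $C^{1,\omega}$ with $L=2\pi$ and
\[
j\pi-\sigma_jL\ \ge\ 2\,j\,\omega(1/j)\qquad\text{for infinitely many }j .
\]
\end{theorem}

Since $j\,\omega(1/j)\to\infty$, the asymptotic \eqref{eq:weyl} fails for this domain. The function $\omega(t)=t(1+\log\frac1t)$ is a modulus, because $\omega'(t)=\log\frac1t\ge0$ on $(0,1]$, and $\omega(t)\le C_\alpha t^\alpha$ for each $\alpha<1$. It gives a counterexample of class $C^{1,\alpha}$ for all $\alpha<1$.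

\begin{theorem}\label{thm:B}
Let $\omega$ be any modulus and let $\Omega$ be of class $C^{1,\omega}$. There is a constant $C$, independent of $j$, such that $|\sigma_jL-j\pi|\le C\,j\,\omega(1/j)$ for all $j\ge1$.
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(1)] For every $C^{1,1}$ Jordan domain, $\sigma_jL=j\pi+O(1)$. If $\omega(t)/t\to\infty$ as $t\to0$, this fails for some domain of class $C^{1,\omega}$.
\item[(2)] For $0<\alpha<1$ the remainder $\sigma_jL-j\pi$ is $O(j^{1-\alpha})$ on $C^{1,\alpha}$ Jordan domains, and this order is optimal.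
\item[(3)] For every $C^1$ Jordan domain the remainder is $o(j)$. For every sequence $\varepsilon_j\to0$ there is a $C^1$ Jordan domain with $j\pi-\sigma_jL\ge\varepsilon_jj$ for infinitely many $j$.
\end{enumerate}
\end{corollary}

Section~\ref{sec:moduli} treats moduli and derives the corollary. Section~\ref{sec:circle} transplants the problem to the unit circle, where the domain is remembered only through a weight. Section~\ref{sec:ripple} computes the effect of a single ripple, Section~\ref{sec:change} provides the estimates needed to place a ripple on an already rippled boundary, and Section~\ref{sec:A} proves Theorem~\ref{thm:A}. The disproof of \eqref{eq:weyl} does not use Section~\ref{sec:B}, which proves Theorem~\ref{thm:B}.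

\section{Moduli and $C^1$ Jordan domains}\label{sec:moduli}

We extend a modulus by $\omega(0)=0$ and $\omega(t)=\omega(1)$ for $t>1$. Then $\omega$ is nondecreasing and $\omega(t)/t$ is nonincreasing on $(0,\infty)$, which gives:
\begin{enumerate}
\item[(M1)] $x\mapsto x\,\omega(1/x)$ is nondecreasing on $(0,\infty)$;
\item[(M2)] $\omega(ct)\le\max(1,c)\,\omega(t)$ for $c>0$;
\item[(M3)] $\omega(s+t)=s\,\frac{\omega(s+t)}{s+t}+t\,\frac{\omega(s+t)}{s+t}\le\omega(s)+\omega(t)$.
\end{enumerate}
Unit vectors differ by at most $2$, so after replacing $K$ by $\max(K,2/\omega(1))$ the inequality \eqref{eq:class} holds for all real $s,t$. We always take $K$ this large. The class $C^{1,\omega}$ is then seen to be invariant under dilations: the boundary of $c\,\Omega$ has unit tangent $\gamma'(s/c)$, and $K\omega(|s-t|/c)\le K\max(1,1/c)\,\omega(|s-t|)$ by (M2).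

\begin{lemma}\label{lem:jordan}
A $C^1$ Jordan domain $\Omega$ is a simply connected Lipschitz domain (with $C^1$ graphs). Moreover there is $c\in(0,1]$ with $|x-y|\ge c\,\ell(x,y)$ for $x,y\in\partial\Omega$, where $\ell(x,y)$ is the length of the shorter arc from $x$ to $y$.
\end{lemma}

\begin{proof}
The set $\Omega$ is connected, open, and relatively closed in $\mathbb R^2\setminus\partial\Omega$, so it is a component of the complement of the Jordan curve, and it is the bounded one. By the Jordan curve theorem each point of $\partial\Omega$ is a limit of points of $\Omega$ and of points of the unbounded component. In particular the complement of $\Omega$ in the sphere is connected, so $\Omega$ is simply connected.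

Choose $\eta\in(0,L/2)$ with $|\gamma'(s)-\gamma'(t)|\le\frac12$ for $|s-t|\le\eta$. Given a boundary point, choose coordinates in which it is $\gamma(0)=0$ and $\gamma'(0)=(1,0)$. On $[-\eta,\eta]$ we have $\gamma_1'\ge\frac12$ and $|\gamma_2'|\le\frac12$, so this arc is the graph of a $C^1$ function $g$ with $|g'|\le1$ over an interval containing $[-\eta/2,\eta/2]$. The rest of the curve has positive distance from $0$. Let $r\le\eta/2$ be at most a third of this distance and $R=(-r,r)\times(-2r,2r)$. Then $\partial\Omega\cap R$ is the graph of $g$ over $(-r,r)$. The two components of $R\setminus\partial\Omega$ are connected and miss the curve, so each lies in $\Omega$ or in the unbounded component, and since $0$ is a limit of points of both, exactly one lies in $\Omega$.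

For $|s-t|\le\eta$, projecting on $\gamma'(s)$ gives $|\gamma(s)-\gamma(t)|\ge\frac12|s-t|$. On the compact set of pairs with $\ell(x,y)\ge\eta$ the ratio $|x-y|/\ell(x,y)$ is continuous and positive.
\end{proof}

\begin{lemma}\label{lem:majorant}
Let $\mu:(0,1]\to(0,\infty)$ be bounded with $\mu(0+)=0$. There is a modulus $\omega\ge\mu$.
\end{lemma}

\begin{proof}
Put $\omega(t)=\sup_{0<\tau\le1}\mu(\tau)\min(1,t/\tau)$. For fixed $\tau$, $\min(1,t/\tau)$ is nondecreasing in $t$ and $\min(1/t,1/\tau)$ is nonincreasing, and suprema preserve both properties. The choice $\tau=t$ gives $\omega\ge\mu$. Separating $\tau\le\sqrt t$ from $\tau>\sqrt t$ gives $\omega(t)\le\sup_{\tau\le\sqrt t}\mu(\tau)+\sqrt t\,\sup\mu\to0$.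
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main} from Theorems~\ref{thm:A} and~\ref{thm:B}]
For (1) and (2) take $\omega(t)=t$ and $\omega(t)=t^\alpha$, for which $j\,\omega(1/j)$ equals $1$ and $j^{1-\alpha}$; the second claim in (1) was noted after Theorem~\ref{thm:A}.

For the first claim in (3) let $\mu(t)=\sup\{|\gamma'(s)-\gamma'(s')|:|s-s'|\le t\}$. Then $\mu\le2$, $\mu(0+)=0$ by uniform continuity, and $\mu>0$ because a curve with constant $\gamma'$ is not closed. With $\omega\ge\mu$ from Lemma~\ref{lem:majorant}, $\Omega$ is of class $C^{1,\omega}$, and Theorem~\ref{thm:B} bounds the remainder by $Cj\,\omega(1/j)=o(j)$.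

For the second claim apply Lemma~\ref{lem:majorant} to $\mu(t)=\max(|\varepsilon_{\lfloor1/t\rfloor}|,\sqrt t)$. The modulus $\omega$ satisfies $\omega(t)/t\ge t^{-1/2}\to\infty$ and $\omega(1/j)\ge|\varepsilon_j|$, so the domain of Theorem~\ref{thm:A} has the required property.
\end{proof}

\section{A weighted problem on the circle}\label{sec:circle}

The Dirichlet integral is conformally invariant, so a conformal map moves the numerator of the Rayleigh quotient to the disk unchanged, and the geometry of $\Omega$ enters only through the denominator.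

\subsection*{The form $Q$ and the conjugate function}
Let $\mathbb D$ be the unit disk and $S^1=\mathbb R/2\pi\mathbb Z$ its boundary, with points $\zeta=e^{i\theta}$. For $U=\sum c_ke^{ik\theta}$ and $\Phi=\sum d_ke^{ik\theta}$ put
\[
Q(U,\Phi)=2\pi\sum|k|\,c_k\overline{d_k},\qquad Q(U)=Q(U,U).
\]
The space $H^{1/2}(S^1)$, defined by $\sum(1+|k|)|c_k|^2<\infty$, is the space of traces of $H^1(\mathbb D)$, and $Q(U)$ is the Dirichlet integral of the harmonic extension $\sum c_kr^{|k|}e^{ik\theta}$, the least among all extensions in $H^1(\mathbb D)$. For $2<q<\infty$ the embedding $H^{1/2}(S^1)\subset L^q(S^1)$ is compact. Indeed, the Hausdorff--Young and H\"older inequalities bound the $L^q$ norm of $\sum_{|k|\ge N}c_ke^{ik\theta}$ by a constant times $\|U\|_{H^{1/2}}\big(\sum_{|k|\ge N}(1+|k|)^{-r/2}\big)^{1/r}$, where $\frac1r=\frac12-\frac1q$, and $r>2$.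

The form $Q$ can be written without Fourier coefficients. \emph{Douglas' formula} states that for $U\in L^2(S^1)$, both sides being possibly infinite,
\begin{equation}\label{eq:douglas}
Q(U)=\frac1{8\pi}\iint_{S^1\times S^1}\frac{|U(\theta)-U(\psi)|^2}{\sin^2\frac{\theta-\psi}2}\,d\theta\,d\psi .
\end{equation}
To see it, divide Parseval's identity $\int|U(\theta+x)-U(\theta)|^2d\theta=2\pi\sum|c_k|^2\,4\sin^2\frac{kx}2$ by $\sin^2\frac x2$, integrate in $x$, and use $\int_0^{2\pi}\sin^2\frac{kx}2\big/\sin^2\frac x2\,dx=2\pi|k|$, the integral of the Fej\'er kernel.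

The \emph{conjugate function} $f\mapsto\tilde f$ is the linear map $e^{ik\theta}\mapsto-i\operatorname{sgn}(k)e^{ik\theta}$. For real $f$, the function $f+i\tilde f$ has no negative frequencies; it is the boundary function of the holomorphic function whose real part is the harmonic extension of $f$ and whose imaginary part vanishes at $0$. The map preserves $C^\infty(S^1)$ and, by the theorem of M.~Riesz, is bounded on $L^q(S^1)$ for $1<q<\infty$. The real part of $\log(1-e^{ix})=-\sum_{m\ge1}e^{imx}/m$ gives $\log\sin^2\frac x2=-2\log2-2\sum_{m\ge1}\frac{\cos mx}m$ in $L^2$, and testing on $f=e^{ik\theta}$ shows that for smooth $f$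
\begin{equation}\label{eq:conj}
\tilde f(\theta)=\frac1{2\pi}\int_0^{2\pi}\log\sin^2\frac{\theta-\psi}2\;f'(\psi)\,d\psi .
\end{equation}

\subsection*{From a domain to a weight}
A conformal map $\varphi$ of $\mathbb D$ onto a domain bounded by a Jordan curve extends to a homeomorphism of the closures (Carath\'eodory's theorem).

\begin{proposition}\label{prop:minmax}
Let $\Omega$ be a Lipschitz domain bounded by a Jordan curve and $\varphi:\mathbb D\to\Omega$ conformal. Suppose that arclength pulls back under $\varphi$ to a measure $\rho\,d\theta$ on $S^1$ with $\rho>0$ a.e.\ and $\rho\in L^2(S^1)$. Then $u$ solves \eqref{eq:weak} if and only if $u\circ\varphi$ is the harmonic extension of a function $U\in H^{1/2}(S^1)$ with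
\begin{equation}\label{eq:weakcircle}
Q(U,\Phi)=\sigma\int U\overline\Phi\,\rho\,d\theta\qquad\text{for all }\Phi\in H^{1/2}(S^1),
\end{equation}
and in that case $U$ is the trace of $u$ composed with $\varphi$. Moreover
\begin{equation}\label{eq:minmax}
\sigma_j=\min_{\dim E=j+1}\ \max_{0\ne U\in E}\ \frac{Q(U)}{\int|U|^2\rho\,d\theta},
\end{equation}
where $E$ ranges over the real, or over the complex, subspaces of $H^{1/2}(S^1)$.
\end{proposition}

\begin{proof}
The point to watch is that $\varphi'$ is not controlled near $S^1$, so neither $L^2$ norms nor traces are obviously preserved. We use three standard facts about a bounded Lipschitz domain $\Omega$: $C^1(\overline\Omega)$ is dense in $H^1(\Omega)$; restriction to the boundary extends to a bounded trace operator $\operatorname{tr}:H^1(\Omega)\to L^2(ds)$; and $\|u-u_B\|_{L^2(\Omega)}\le C\|\nabla u\|_{L^2(\Omega)}$, where $u_B$ is the mean over a fixed closed disk $B\subset\Omega$. The last fact implies that every $u\in H^1_{\rm loc}(\Omega)$ with finite Dirichlet integral lies in $H^1(\Omega)$: for real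 $u$ the truncations $\max(-N,\min(u,N))$ lie in $H^1(\Omega)$ and have bounded means over $B$, hence bounded $L^2$ norms, and Fatou's lemma applies.

The map $u\mapsto u\circ\varphi$ preserves $H^1_{\rm loc}$ and Dirichlet integrals, so by the previous sentence, applied in $\mathbb D$ and in $\Omega$, it is a linear bijection $H^1(\Omega)\to H^1(\mathbb D)$. As $|\varphi'|$ is bounded below on compact sets, convergence in $H^1(\Omega)$ implies convergence of the compositions in $L^2_{\rm loc}(\mathbb D)$. So the graph is closed and the map is bounded.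

Next, $\operatorname{tr}(u\circ\varphi)=(\operatorname{tr}u)\circ\varphi$ a.e. For $u\in C^1(\overline\Omega)$ we have $u\circ\varphi\in C(\overline{\mathbb D})\cap H^1(\mathbb D)$, and both traces are restrictions. In general take $u_k\in C^1(\overline\Omega)$ with $u_k\to u$ in $H^1(\Omega)$; then $u_k\circ\varphi\to u\circ\varphi$ in $H^1(\mathbb D)$, and along a subsequence both traces converge a.e. Because $ds=\rho\,d\theta$ with $\rho>0$ a.e., the measures $ds$ and $d\theta$ have the same null sets, and the identity passes to the limit.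

Hence \eqref{eq:weak} is equivalent to $\int_{\mathbb D}\nabla(u\circ\varphi)\cdot\nabla W\,dA=\sigma\int U\operatorname{tr}W\,\rho\,d\theta$ for all real $W\in H^1(\mathbb D)$, with $U=\operatorname{tr}(u\circ\varphi)$. Taking $W\in H^1_0(\mathbb D)$ shows that $u\circ\varphi$ is harmonic, and then the left side equals $Q(U,\operatorname{tr}W)$. This is \eqref{eq:weakcircle}.

Let $m(U)=\int|U|^2\rho\,d\theta\le\|\rho\|_{L^2}\|U\|_{L^4}^2$. The form $m$ is positive definite since $\rho>0$ a.e., and compact on $H^{1/2}$ since $H^{1/2}\subset L^4$ compactly. The form $Q+m$ is equivalent to the squared $H^{1/2}$ norm: $Q$ controls $U-c_0$, and then $m$ controls the constant $c_0$. So $m$ is represented, with respect to the inner product $Q+m$, by a compact, self-adjoint, positive, injective operator with eigenvalues $1/(1+\sigma_j)$, and \eqref{eq:minmax} is the max--min principle for it. The forms are real, so complexification does not change the eigenvalues.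
\end{proof}

\subsection*{From a weight to a domain}
To build a counterexample we prescribe the weight and need a domain that produces it.

\begin{lemma}\label{lem:build}
Let $h\in C(\overline{\mathbb D})$ be holomorphic in $\mathbb D$ with $|\operatorname{Im}h|<\pi/2$ on $S^1$, and let $\varphi(z)=\int_0^ze^h$. Then $\varphi$ maps $\mathbb D$ conformally onto a $C^1$ Jordan domain $\Omega$, and $\theta\mapsto\varphi(e^{i\theta})$ parametrizes $\partial\Omega$ with speed $e^{\operatorname{Re}h}$ and tangent angle $\theta+\frac\pi2+\operatorname{Im}h$. Proposition~\ref{prop:minmax} applies with $\rho=e^{\operatorname{Re}h}$.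
\end{lemma}

\begin{proof}
By the maximum principle $|\operatorname{Im}h|<\pi/2$ on $\overline{\mathbb D}$, so $\operatorname{Re}e^h\ge c>0$ there. For $z_1,z_2\in\overline{\mathbb D}$,
\[
\varphi(z_2)-\varphi(z_1)=(z_2-z_1)\int_0^1e^{h(z_1+t(z_2-z_1))}\,dt ,
\]
so $|\varphi(z_2)-\varphi(z_1)|\ge c|z_2-z_1|$ and $\varphi$ is injective on $\overline{\mathbb D}$. Since $\varphi(\mathbb D)$ is open with closure $\varphi(\overline{\mathbb D})$, its boundary is the Jordan curve $\varphi(S^1)$. The same formula gives $\frac d{d\theta}\varphi(e^{i\theta})=ie^{i\theta}e^{h(e^{i\theta})}$, which is continuous and nonzero, so the arclength parametrization is $C^1$. By Lemma~\ref{lem:jordan}, $\Omega$ is Lipschitz, and $\rho$ is continuous and positive.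
\end{proof}

This is the dictionary on which Theorem~\ref{thm:A} rests: the weight $\rho$ determines the spectrum through \eqref{eq:minmax}, and the conjugate function of $\log\rho$ determines the tangent angle, hence the regularity of the boundary.

\section{One ripple}\label{sec:ripple}

Write $e_k(s)=e^{iks}$ and consider on the circle the weight $1+2a\cos Ms$, where $M\ge1$ is an integer and $0<a<\frac12$. Its total mass is $2\pi$, as for the disk, and
\begin{equation}\label{eq:coupling}
\frac1{2\pi}\int_0^{2\pi}e_k\,\overline{e_l}\,(1+2a\cos Ms)\,ds=\begin{cases}1,&k=l,\\ a,&|k-l|=M,\\ 0,&\text{otherwise.}\end{cases}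
\end{equation}
A single exponential does not see the ripple: the Rayleigh quotient of $e_k$ is still $|k|$. This is the averaging that one might hope for. But $e_k$ and $e_{k-M}$ are coupled, and for $k$ near $M/2$ they have nearly the same energy.

The smallest case is $M=2$. For $g=\alpha+\beta\cos s$ we have $Q(g)=\pi|\beta|^2$ and, by \eqref{eq:coupling}, mass $2\pi|\alpha|^2+\pi(1+a)|\beta|^2$. So \eqref{eq:minmax} gives $\sigma_1\le1/(1+a)$, against $\sigma_1=1$ for the disk: the function $\cos s$ is large where the weight is large. For $M=2m$ the function $\cos ms$ has in the same way the quotient $m/(1+a)$, a gain of $ma/(1+a)$ over the value $\sigma_{M-1}=m$ of the disk, and this gain is large when $Ma$ is large.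

One good function is not enough, since a bound for $\sigma_{M-1}$ needs a space of dimension $M$. The obvious space, spanned by $\cos ms$ and the $e_k$ with $|k|\le m-1$, contains $e_{m-1}$, whose quotient is $m-1$. It gains at most $1$, which is invisible in \eqref{eq:weyl}. The remedy is that for every $0<k<M$ the function $e_k+e_{k-M}$ has energy $2\pi M$ and mass $2\pi(2+2a)$, hence the same quotient $M/(2+2a)$. We discard the exponentials whose frequency is at least this value in modulus and replace them by as many pairs (Figure~\ref{fig:pairs}).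

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw (-6.8,0) -- (6.8,0);
\foreach \x in {4,5,6} \draw (\x,0.1) to[out=150,in=30] ({\x-10},0.1);
\foreach \x in {-3,...,3} \fill (\x,0) circle (2.5pt);
\foreach \x in {-6,-5,-4,4,5,6} \draw[fill=white] (\x,0) circle (2.5pt);
\foreach \x in {-6,...,6} \node[below] at (\x,-0.1) {$\x$};
\draw[dashed] (3.75,-0.2) -- (3.75,0.5);
\draw[dashed] (-3.75,-0.2) -- (-3.75,0.5);
\end{tikzpicture}
\caption{Frequencies of the test space for the weight $1+2a\cos Ms$ with $M=10$, $a=\frac13$. The seven exponentials $e^{iks}$ with $|k|<M/(2+2a)=\frac{15}4$ (black dots, between the dashed lines) are used alone. The frequencies $k=4,5,6$ are joined to $k-10$ (arcs), and only the sums $e^{iks}+e^{i(k-10)s}$ are used, each with Rayleigh quotient $\frac{15}4$. The dimension is $10$, so $\sigma_9\le\frac{15}4$, while $\sigma_9=5$ for the constant weight $1$.}\label{fig:pairs}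
\end{figure}

\begin{lemma}\label{lem:resonant}
Let $M\ge1$ be an integer and $0<a<\frac12$. There is a complex space $E$ of trigonometric polynomials with $\dim E=M$ and
\[
Q(g)\le\frac M{2(1+a)}\int_0^{2\pi}|g|^2(1+2a\cos Ms)\,ds\qquad\text{for all }g\in E .
\]
\end{lemma}

\begin{proof}
Let $\kappa=\frac M2\cdot\frac a{1+a}$, so that $0<\kappa<\frac M2$ and $\frac M2-\kappa=\frac M{2(1+a)}$. Put
\[
I=\{k\in\mathbb Z:|k|<\tfrac M2-\kappa\},\qquad P=\{k\in\mathbb Z:|k-\tfrac M2|\le\kappa\},
\]
and let $E$ be spanned by the $e_k$, $k\in I$, and the $e_k+e_{k-M}$, $k\in P$. The sets $P-M$, $I$, $P$ lie in the disjoint intervals $[-\frac M2-\kappa,-\frac M2+\kappa]$, $(-\frac M2+\kappa,\frac M2-\kappa)$, $[\frac M2-\kappa,\frac M2+\kappa]$, so the spanning functions are independent. The set $I\cup P$ consists of the integers in $(\kappa-\frac M2,\kappa+\frac M2]$, a half-open interval of length $M$. So $\dim E=M$.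

Let $g=\sum_Ic_ke_k+\sum_Pd_k(e_k+e_{k-M})$. If $k$ and $k-M$ are both frequencies of $g$, both lie in $[-\frac M2-\kappa,\frac M2+\kappa]$, so $\frac M2-\kappa\le k\le\frac M2+\kappa$ and $k\in P$. Thus the only couplings in \eqref{eq:coupling} are those inside the chosen pairs, and
\[
\int|g|^2(1+2a\cos Ms)\,ds=2\pi\Big[\sum_I|c_k|^2+(2+2a)\sum_P|d_k|^2\Big].
\]
For $k\in P$ we have $0<k<M$, so $|k|+|k-M|=M$ and
\[
Q(g)=2\pi\Big[\sum_I|k||c_k|^2+M\sum_P|d_k|^2\Big].
\]
Since $|k|<\frac M{2(1+a)}$ on $I$, the claim follows term by term.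
\end{proof}

The weight belongs to an explicit domain. For $0<b<1$ and $a=b/(1+b^2)$,
\begin{equation}\label{eq:square}
1+2a\cos x=\frac{|1+be^{ix}|^2}{1+b^2},\qquad|\arg(1+be^{ix})|\le\arcsin b .
\end{equation}
For $b\le\frac12$, Lemma~\ref{lem:build} applies to $h(z)=2\log(1+bz^M)-\log(1+b^2)$, since $|\operatorname{Im}h|\le\pi/3$. It yields a domain with $\rho=1+2a\cos M\theta$ and $L=2\pi$, whose tangent angle differs from that of the circle by $2\arg(1+be^{iM\theta})$, an oscillation of amplitude about $2b$ and period $2\pi/M$. By Lemma~\ref{lem:resonant} and \eqref{eq:minmax},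
\[
(M-1)\pi-\sigma_{M-1}L\ \ge\ \pi\,\frac{Ma}{1+a}-\pi .
\]
A modulus $\omega$ allows the amplitude $b=\omega(1/M)$ at this wavelength, and then the right side has the order $M\omega(1/M)$ claimed in Theorem~\ref{thm:A}. But here the domain depends on $M$, and each of these domains has a smooth weight, hence a bounded remainder (Remark~\ref{rem:smooth}). We need infinitely many ripples on a single domain.

\section{Changing the variable on the circle}\label{sec:change}

Suppose that finitely many ripples have produced a smooth weight $w$. The identity \eqref{eq:coupling} requires a constant background weight, so the next ripple and the test functions should be trigonometric in the arclength variable $s$, with $ds=w\,d\theta$. But $Q$ and the conjugate function are diagonal in $\theta$, not in $s$. By \eqref{eq:douglas} and \eqref{eq:conj} both are given by kernels derived from $\log\sin^2\frac{\theta-\psi}2$, so we compare this kernel in the two variables.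

Let $w>0$ be smooth and $2\pi$-periodic with $\int_0^{2\pi}w\,d\theta=2\pi$. Put $s(\theta)=\int_0^\theta w$, a smooth diffeomorphism of the circle, and let $\vartheta$ be its inverse, so that $\vartheta(s+2\pi)=\vartheta(s)+2\pi$. Define
\[
G(s,t)=\log\sin^2\frac{\vartheta(s)-\vartheta(t)}2-\log\sin^2\frac{s-t}2 .
\]
The function $G$ is $2\pi$-periodic in each variable, and the singularities cancel: $G$ extends to a $C^\infty$ function on the torus. Indeed, $\vartheta(s)-\vartheta(t)=(s-t)\,\lambda(s,t)$ with $\lambda(s,t)=\int_0^1\vartheta'(t+y(s-t))\,dy$ smooth and positive, and $\sin^2\frac x2=x^2\beta(x)$ with $\beta$ smooth and positive on $(-2\pi,2\pi)$, so $G=\log\big[\lambda^2\beta((s-t)\lambda)/\beta(s-t)\big]$ for $|s-t|<2\pi$. Let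
\[
B(w)=\sup|\partial_s\partial_tG|,\qquad D(w)=\max\big(\sup|\partial_t^2G|,\ \sup|\partial_s\partial_t^2G|\big).
\]

\begin{lemma}\label{lem:energy}
For $g\in L^2(S^1)$, $Q(g\circ s)$ is finite if and only if $Q(g)$ is, and then
\[
|Q(g\circ s)-Q(g)|\le B(w)\int_0^{2\pi}|g|^2\,ds .
\]
\end{lemma}

\begin{proof}
We have $\partial_t\log\sin^2\frac{\vartheta(s)-\vartheta(t)}2=-\vartheta'(t)\cot\frac{\vartheta(s)-\vartheta(t)}2$. Differentiating in $s$, and doing the same with $\vartheta$ replaced by the identity, we get off the diagonal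
\[
\frac{\vartheta'(s)\,\vartheta'(t)}{\sin^2\frac{\vartheta(s)-\vartheta(t)}2}=\frac1{\sin^2\frac{s-t}2}+2\,\partial_s\partial_tG .
\]
Substitute $\theta=\vartheta(s)$, $\psi=\vartheta(t)$ in \eqref{eq:douglas} for $U=g\circ s$. This gives
\[
Q(g\circ s)=Q(g)+\frac1{4\pi}\iint|g(s)-g(t)|^2\,\partial_s\partial_tG\,ds\,dt ,
\]
and $\iint|g(s)-g(t)|^2\,ds\,dt=4\pi\int|g|^2ds-2\big|\int g\,ds\big|^2\le4\pi\int|g|^2ds$.
\end{proof}

\begin{remark}\label{rem:smooth}
If $\rho=w$ in Proposition~\ref{prop:minmax}, then $\int|g\circ s|^2w\,d\theta=\int|g|^2ds$, so the Rayleigh quotient of $g\circ s$ differs by at most $B(w)$ from that of $g$ for the weight $1$. Hence $|\sigma_j-\lceil j/2\rceil|\le B(w)$: a smooth positive weight gives \eqref{eq:weyl}. For us the point is that the error $B(w)$ does not depend on the frequency, while the gain from a ripple grows like $Ma$.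
\end{remark}

The next lemma computes the tangent angle of a ripple placed in the variable $s$. The correction must be $O(b)$ with a constant independent of $w$, since such corrections will be summed over all scales. The rapid oscillation supplies a factor $1/M$ that absorbs $D(w)$.

\begin{lemma}\label{lem:angle}
Let $0<b\le\frac1{100}$, let $M\ge1$ be an integer, and let $F(s)=2\operatorname{Re}\log(1+be^{iMs})-\log(1+b^2)$ and $f=F\circ s$. Then
\[
\tilde f(\vartheta(s))=2\operatorname{Im}\log(1+be^{iMs})+r(s),\qquad|r|,\ |r'|\le4D(w)\,b/M .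
\]
\end{lemma}

\begin{proof}
In \eqref{eq:conj} put $\theta=\vartheta(s)$, $\psi=\vartheta(t)$, and note that $f'(\psi)\,d\psi=F'(t)\,dt$. By the definition of $G$ and \eqref{eq:conj} for $F$,
\[
\tilde f(\vartheta(s))=\tilde F(s)+r(s),\qquad r(s)=\frac1{2\pi}\int_0^{2\pi}G(s,t)F'(t)\,dt .
\]
Since $\log(1+bz^M)$ is holomorphic near $\overline{\mathbb D}$ and vanishes at $0$, we have $\tilde F(s)=2\operatorname{Im}\log(1+be^{iMs})$. Integrating the series $\log(1+be^{iMt})=\sum_{m\ge1}(-1)^{m+1}b^me^{imMt}/m$ term by term, we find a periodic $\Psi$ with $\Psi'=F+\log(1+b^2)$, so $\Psi''=F'$: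
\[
\Psi(t)=2\operatorname{Re}\sum_{m\ge1}\frac{(-1)^{m+1}b^me^{imMt}}{i\,m^2M},\qquad|\Psi|\le\frac{2b}{(1-b)M}\le\frac{4b}M .
\]
Two integrations by parts on the circle give $r(s)=\frac1{2\pi}\int\partial_t^2G(s,t)\,\Psi(t)\,dt$ and $r'(s)=\frac1{2\pi}\int\partial_s\partial_t^2G(s,t)\,\Psi(t)\,dt$, both bounded by $D(w)\sup|\Psi|$.
\end{proof}

\section{Infinitely many ripples: proof of Theorem~\ref{thm:A}}\label{sec:A}

\subsection*{The weights}
Let $w_0\equiv1$. Suppose that $w_{n-1}$ is smooth, positive and $2\pi$-periodic with integral $2\pi$. Let $s_{n-1}(\theta)=\int_0^\theta w_{n-1}$, $B_{n-1}=B(w_{n-1})$, $D_{n-1}=D(w_{n-1})$. Choose an integer $M_n\ge1$, put $b_n=\omega(1/M_n)$ and $a_n=b_n/(1+b_n^2)$, and require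
\begin{enumerate}
\item[(i)] $b_1\le\frac1{100}$, and $b_n\le b_{n-1}/100$ for $n\ge2$;
\item[(ii)] $M_nb_n\ge2M_{n-1}b_{n-1}$ for $n\ge2$;
\item[(iii)] $M_nb_n\ge200(1+B_{n-1})$;
\item[(iv)] $M_n\ge4D_{n-1}$.
\end{enumerate}
All four hold for large $M_n$: (i) because $\omega(1/M)\to0$, and (ii), (iii) because $M\omega(1/M)\to\infty$, which is the only use of the hypothesis $\omega(t)/t\to\infty$. Condition (i) makes the later ripples negligible against the $n$-th, (iii) does the same for the earlier ones, (iv) controls the term $r$ of Lemma~\ref{lem:angle}, and (i) with (ii) turns the modulus of continuity of the tangent into two geometric sums. From (i) and (ii), $M_n\ge200M_{n-1}$, so $M_n$ increases to infinity. From (i),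
\begin{equation}\label{eq:sums}
0.99\,b_n\le a_n\le b_n\le\tfrac1{100},\qquad\sum_{m>n}b_m\le\frac{b_n}{99},\qquad\sum_{m\ge1}b_m\le\frac1{99}.
\end{equation}
Set $F_n(s)=2\operatorname{Re}\log(1+b_ne^{iM_ns})-\log(1+b_n^2)$, $f_n=F_n\circ s_{n-1}$ and, using \eqref{eq:square},
\[
w_n=w_{n-1}\big(1+2a_n\cos(M_ns_{n-1})\big)=w_{n-1}\,e^{f_n}.
\]
Then $w_n$ is smooth and positive, and $\int w_n\,d\theta=\int_0^{2\pi}(1+2a_n\cos M_ns)\,ds=2\pi$, so the induction continues. Since $|f_n|\le-\log(1-2a_n)\le2a_n/(1-2a_n)\le3b_n$, the series $\sum f_n$ converges uniformly with partial sums bounded by $3/99$. So $w_n\to w=\exp\sum f_n$ uniformly, $\int w\,d\theta=2\pi$, and all $w_n$ and $w$ take values in $[\frac12,2]$.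

\subsection*{The domain}
Let $v_n=\tilde f_n$, and let $h_n$ be the holomorphic function in $\mathbb D$, continuous on $\overline{\mathbb D}$, with boundary values $f_n+iv_n$. By (iv), the term $r$ of Lemma~\ref{lem:angle} satisfies $|r|,|r'|\le b_n$. The derivative of $\log(1+be^{iMs})$ has modulus at most $Mb/(1-b)$, and $ds_{n-1}/d\theta=w_{n-1}\le2$. With \eqref{eq:square} this gives
\begin{equation}\label{eq:vn}
|v_n|\le2\arcsin b_n+b_n\le4b_n,\qquad|v_n'|\le2\Big(\frac{2M_nb_n}{1-b_n}+b_n\Big)\le8M_nb_n .
\end{equation}
So $|h_n|\le7b_n$ on $S^1$, hence on $\overline{\mathbb D}$, and $h=\sum h_n$ is continuous on $\overline{\mathbb D}$ and holomorphic in $\mathbb D$. On $S^1$, $\operatorname{Re}h=\log w$ and $\operatorname{Im}h=v:=\sum v_n$, with $|v|\le4/99$. Lemma~\ref{lem:build} yields a $C^1$ Jordan domain $\Omega$, with $\rho=w$, $L=2\pi$ and tangent angle $\theta+\frac\pi2+v(\theta)$.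

\subsection*{Regularity}
Let $0<t=|\theta_1-\theta_2|\le1$. For ripples that are long compared with $t$ use the second bound in \eqref{eq:vn}, and for the others the first:
\[
|v(\theta_1)-v(\theta_2)|\le8t\sum_{M_n\le1/t}M_nb_n+8\sum_{M_n>1/t}b_n .
\]
By (ii) the first sum is at most twice its last term $M_kb_k=M_k\omega(1/M_k)$, and this term is at most $\omega(t)/t$ by (M1), as $M_k\le1/t$. By \eqref{eq:sums} the second sum is at most $\frac{100}{99}$ times its first term, which is $\omega(1/M_l)\le\omega(t)$, as $1/M_l<t$. So $|v(\theta_1)-v(\theta_2)|\le8(2+\frac{100}{99})\,\omega(t)\le25\,\omega(t)$.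

Since $t\le\omega(t)/\omega(1)$ for $t\le1$, the unit tangents at $\theta_1,\theta_2$ differ by at most $t+25\omega(t)\le K_0\,\omega(t)$ with $K_0=25+2/\omega(1)$. For $t>1$ they differ by at most $2\le K_0\,\omega(t)$. If the two points have arclength parameters at distance $\ell$, then $t\le2\ell$ because $w\ge\frac12$, and $\omega(t)\le2\omega(\ell)$ by (M2). So \eqref{eq:class} holds with $K=2K_0$.

\subsection*{The eigenvalue $\sigma_{M_n-1}$}
Fix $n$ and write $M,a,b,s,B$ for $M_n,a_n,b_n,s_{n-1},B_{n-1}$. Let $E$ be the space of Lemma~\ref{lem:resonant}. The functions $U=g\circ s$, $g\in E$, form an $M$-dimensional space of smooth functions, and $\int|U|^2w_n\,d\theta=\int|g|^2(1+2a\cos Ms)\,ds\ge(1-2a)\int|g|^2ds$. By Lemmas~\ref{lem:energy} and~\ref{lem:resonant},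
\[
Q(U)\le Q(g)+B\int|g|^2ds\le\Big[\frac M{2(1+a)}+\frac B{1-2a}\Big]\int|U|^2w_n\,d\theta .
\]
The later ripples change the weight by a small factor: $w\ge w_n\prod_{m>n}(1-2a_m)\ge(1-x)w_n$ with $x=2\sum_{m>n}a_m\le2b/99\le0.021a$ by \eqref{eq:sums}, so $\frac1{1-x}\le1+2x\le1+0.05a$. Since $a\le\frac1{100}$, we have $\frac1{1+a}\le1-a+a^2\le1-0.99a$ and $\frac{1+0.05a}{1-2a}\le2$. By (iii) and \eqref{eq:sums}, $Ma\ge100(1+B)$, so $2B\le\frac M2\cdot0.04a$. Now \eqref{eq:minmax} with $\rho=w$ and $j+1=M$ gives
\[
\sigma_{M-1}\le\frac M2(1+0.05a)(1-0.99a)+2B\le\frac M2(1-0.94a)+\frac M2\cdot0.04a=\frac M2(1-0.9a).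
\]
With $j=M-1$, $L=2\pi$ and $Ma\ge100$,
\[
j\pi-\sigma_jL\ge0.9\,\pi Ma-\pi\ge0.89\,\pi Ma\ge2Mb=2M\omega(1/M)\ge2j\,\omega(1/j),
\]
by \eqref{eq:sums} and (M1). This holds for $j=M_n-1$ and every $n$, which proves Theorem~\ref{thm:A}. \qed

\section{A Rellich inequality: proof of Theorem~\ref{thm:B}}\label{sec:B}

For a harmonic function in the disk with boundary values $\sum c_ke^{ik\theta}$, the tangential and normal derivatives have coefficients $ikc_k$ and $|k|c_k$, hence the same $L^2$ norm. If this were so on $\partial\Omega$, a Steklov eigenfunction would satisfy $\int u_s^2\,ds=\sigma^2\int u^2\,ds$, and the numbers $\sigma_j^2$ could be compared with the eigenvalues of $-d^2/ds^2$ on the boundary curve. We show that the two norms agree up to errors governed by $\omega$, and then carry out the comparison in both directions.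

By Section~\ref{sec:moduli} we may dilate $\Omega$ so that $L=2\pi$. Let $\varphi:\mathbb D\to\Omega$ be conformal and let $\tau$ be the positively oriented unit tangent, viewed as a complex-valued function on $\partial\Omega$.

\subsection*{The weight of a $C^1$ Jordan domain}
For $1\le q<\infty$ the Hardy space $H^q$ consists of the holomorphic $f$ in $\mathbb D$ with $\sup_{r<1}\int|f(re^{i\theta})|^q\,d\theta<\infty$. Such an $f$ has radial limits $f(\zeta)$ a.e., and $f(r\zeta)\to f(\zeta)$ in $L^q(S^1)$. For $C^1$ boundary $|\varphi'|$ will not be controlled pointwise, but its argument is. Lindel\"of's theorem \cite[Theorem~3.2]{pommerenke} states that, as $\partial\Omega$ is a $C^1$ Jordan curve, $\arg\varphi'=\operatorname{Im}\log\varphi'$ extends continuously to $\overline{\mathbb D}$, and $\arg\varphi'(\zeta)+\arg\zeta+\frac\pi2$ is the direction angle of $\tau(\varphi(\zeta))$.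

\begin{lemma}\label{lem:hardy}
The functions $\varphi'$ and $1/\varphi'$ belong to $H^q$ for all $q<\infty$. With $\rho=|\varphi'|$ on $S^1$ we have $\rho^{\pm1}\in L^q$ for all $q<\infty$, $ds=\rho\,d\theta$, and $i\zeta\varphi'(\zeta)=\rho(\zeta)\,\tau(\varphi(\zeta))$ a.e. In particular Proposition~\ref{prop:minmax} applies.
\end{lemma}

\begin{proof}
Fix $q$ and $\varepsilon>0$ with $q\varepsilon<\frac\pi2$. Approximate the boundary values of $\operatorname{Im}\log\varphi'$ within $\varepsilon$ by a real trigonometric polynomial, which is the restriction of $\operatorname{Im}g_1$ for a polynomial $g_1$. By the maximum principle $g_2=\log\varphi'-g_1$ satisfies $|\operatorname{Im}g_2|\le\varepsilon$ in $\mathbb D$. Then $|e^{\pm qg_2}|\cos q\varepsilon\le\operatorname{Re}e^{\pm qg_2}$, and the mean of the right side over $|z|=r$ is its value at $0$. As $g_1$ is bounded, the means of $|\varphi'|^{\pm q}=|e^{\pm qg_1}|\,|e^{\pm qg_2}|$ are bounded.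

So $\varphi'$ has finite nonzero radial limits a.e., $\rho^{\pm1}\in L^q$, and Lindel\"of's theorem gives the formula for $i\zeta\varphi'(\zeta)$. Letting $r\to1$ in $\varphi(re^{i\theta_2})-\varphi(re^{i\theta_1})=\int_{\theta_1}^{\theta_2}ire^{i\theta}\varphi'(re^{i\theta})\,d\theta$ shows that $\theta\mapsto\varphi(e^{i\theta})$ is absolutely continuous with derivative $i\zeta\varphi'(\zeta)$, so arcs have length $\int\rho\,d\theta$.
\end{proof}

\subsection*{Admissible functions}
We need a class in which boundary derivatives are square integrable for $ds$ and which contains both families of test functions below. Call a real absolutely continuous $U=\sum c_ke^{ik\theta}$ on $S^1$ \emph{admissible} if $U_\theta\in L^q$ for all $q<\infty$. Let $\Lambda U=\sum|k|c_ke^{ik\theta}$. This is the radial derivative of the harmonic extension, and $\Lambda U=\widetilde{U_\theta}$, so $\Lambda U\in L^q$ for all $q<\infty$ by M.~Riesz's theorem. The harmonic extension of $U$ is $\operatorname{Re}F$ with $F=c_0+2\sum_{k>0}c_kz^k$. Comparing coefficients shows that $izF'(z)$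 is the harmonic extension of $U_\theta+i\Lambda U$. Hence $F'\in H^q$ for all $q<\infty$ and $i\zeta F'(\zeta)=U_\theta+i\Lambda U$ a.e.

Let $u=\operatorname{Re}F\circ\varphi^{-1}$, harmonic in $\Omega$. Identifying $\partial\Omega$ with $S^1$ by $\varphi$, put $u=U$, $u_\tau=U_\theta/\rho$ and $u_n=\Lambda U/\rho$ on $\partial\Omega$, and let
\[
\mathcal T=\int u_\tau^2\,ds,\qquad\mathcal N=\int u_n^2\,ds,\qquad\mathcal D=\int_\Omega|\nabla u|^2\,dA,\qquad\|u\|^2=\int u^2\,ds .
\]
The integrals $\mathcal T=\int U_\theta^2\rho^{-1}d\theta$ and $\mathcal N=\int(\Lambda U)^2\rho^{-1}d\theta$ are finite by the Cauchy--Schwarz inequality and Lemma~\ref{lem:hardy}. By Parseval's identity,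
\begin{equation}\label{eq:green}
\mathcal D=Q(U)=\int U\,\Lambda U\,d\theta=\int u\,u_n\,ds\le\|u\|\sqrt{\mathcal N}.
\end{equation}
Finally, $U(\theta_2)-U(\theta_1)=\int_{\theta_1}^{\theta_2}U_\theta\,d\theta$ equals the integral of $u_\tau\,ds$ over the corresponding arc, so $u$ is absolutely continuous in $s$ with derivative $u_\tau\in L^2(ds)$.

\begin{lemma}\label{lem:rellich}
There is a constant $C_0$ such that for all admissible $U$ and all $0<\delta\le1$,
\[
|\mathcal T-\mathcal N|\le C_0\,\omega(\delta)\,(\mathcal T+\mathcal N)+C_0\,\frac{\omega(\delta)}\delta\,\mathcal D .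
\]
\end{lemma}

\begin{proof}
The function $f=u_x-iu_y$ is holomorphic in $\Omega$, and so is $f^2$. Stokes' theorem turns the boundary integral of $Vf^2\,dw$ into an area integral in which only $V_{\bar w}$ appears.

\emph{The identity.} Let $V:\mathbb R^2\to\mathbb C$ be smooth. Since $f=(F\circ\varphi^{-1})'$, we have $(f\circ\varphi)\varphi'=F'$. The formula $\int_{\partial\Omega'}\Phi\,dw=2i\int_{\Omega'}\Phi_{\bar w}\,dA$ for $\Phi=Vf^2$ and $\Omega'=\varphi(r\mathbb D)$ reads
\[
\int_{|z|=r}V(\varphi(z))\,\frac{F'(z)^2}{\varphi'(z)}\,dz=2i\int_{\varphi(r\mathbb D)}V_{\bar w}\,f^2\,dA .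
\]
Let $r\to1$. On the left, $F'^2$ and $1/\varphi'$ are in $H^2$, so $F'^2/\varphi'\in H^1$ and its dilates converge in $L^1(S^1)$, while $V\circ\varphi$ is uniformly continuous on $\overline{\mathbb D}$. On the right, $V_{\bar w}$ is bounded on $\Omega$ and $\int_\Omega|f|^2dA=\mathcal D$. On $S^1$, by Lemma~\ref{lem:hardy},
\[
\frac{F'^2}{\varphi'}\,i\zeta\,d\theta=\frac{(i\zeta F')^2}{i\zeta\varphi'}\,d\theta=\frac{\rho^2(u_\tau+iu_n)^2}{\rho\,\tau}\,d\theta=\bar\tau\,(u_\tau+iu_n)^2\,ds .
\]
Hence $\int_{\partial\Omega}V\bar\tau(u_\tau+iu_n)^2\,ds=2i\int_\Omega V_{\bar w}f^2\,dA$. Write $V\bar\tau=1+(V-\tau)\bar\tau$ and take real parts: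
\begin{equation}\label{eq:rellich}
|\mathcal T-\mathcal N|\le\sup_{\partial\Omega}|V-\tau|\;(\mathcal T+\mathcal N)+2\sup_\Omega|V_{\bar w}|\;\mathcal D .
\end{equation}
For the unit disk $V(w)=iw$ makes both suprema vanish and recovers $\mathcal T=\mathcal N$. In general $\tau$ is only continuous, and we trade one supremum against the other by smoothing $\tau$ at scale $\delta$.

\emph{The field $V$.} By \eqref{eq:class}, Lemma~\ref{lem:jordan} and (M2), for $x,y\in\partial\Omega$,
\[
|\tau(x)-\tau(y)|\le K\omega(\ell(x,y))\le K\omega(|x-y|/c)\le K'\omega(|x-y|),\qquad K'=K/c .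
\]
Extend each component $\tau_i$ of $\tau$ to the plane by McShane's formula $T_i(x)=\inf_{y\in\partial\Omega}[\tau_i(y)+K'\omega(|x-y|)]$. The last inequality shows that $T_i=\tau_i$ on $\partial\Omega$. By monotonicity and (M3), $\omega(|x-y|)\le\omega(|x-x'|)+\omega(|x'-y|)$, so $|T_i(x)-T_i(x')|\le K'\omega(|x-x'|)$ in $\mathbb R^2$. Let $T=T_1+iT_2$, let $\chi\ge0$ be smooth, supported in the unit disk, with integral $1$, and let $\chi_\delta(x)=\delta^{-2}\chi(x/\delta)$ and $V=\chi_\delta*T$. Then $|V-T|\le2K'\omega(\delta)$. Since $\int\partial_k\chi_\delta=0$, we have $\partial_kV(x)=\int\partial_k\chi_\delta(x-y)\,(T(y)-T(x))\,dy$, so $|\partial_kV|\le2K'\|\nabla\chi\|_{L^1}\,\omega(\delta)/\delta$ for $k=1,2$. Insert these bounds in \eqref{eq:rellich}.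
\end{proof}

For functions of frequency about $\sigma$, $\mathcal T+\mathcal N$ is of order $\sigma^2\|u\|^2$ and $\mathcal D$ of order $\sigma\|u\|^2$, so the two error terms balance at $\delta=1/\sigma$, the wavelength. The continuity of $\tau$ is what makes $\omega(\delta)$ small; at a corner no continuous $V$ is uniformly close to $\tau$, and \eqref{eq:rellich} loses its small factor.

\subsection*{Upper bound for $\sigma_j$}
We test \eqref{eq:minmax} with eigenfunctions of $-d^2/ds^2$. Here $\mathcal T$ is known, and the lemma bounds $\mathcal N$. Let $k=\lceil j/2\rceil$ be so large that $\varepsilon=C_0\,\omega(1/k)\le\frac14$, and let $E_k$ be the space, of dimension $2k+1$, of real trigonometric polynomials in $s$ of degree at most $k$. For $0\ne u\in E_k$, the function $U(\theta)=u(s(\theta))$ is absolutely continuous with $U_\theta=\rho\,u_s$ and $u_s$ bounded, so $U$ is admissible, and $\mathcal T\le k^2\|u\|^2$. Lemma~\ref{lem:rellich} with $\delta=1/k$ and \eqref{eq:green} give $(1-\varepsilon)\mathcal N\le(1+\varepsilon)k^2\|u\|^2+\varepsilon k\|u\|\sqrt{\mathcal N}$.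 In terms of $x=\sqrt{\mathcal N}/(k\|u\|)$,
\[
(1-\varepsilon)x^2-\varepsilon x\le1+\varepsilon .
\]
The left side is increasing for $x\ge1$, and at $x=1+4\varepsilon$ it equals $1+6\varepsilon+4\varepsilon^2(1-4\varepsilon)>1+\varepsilon$. So $x\le1+4\varepsilon$, and \eqref{eq:green} gives $Q(U)\le(1+4\varepsilon)k\|u\|^2$. By \eqref{eq:minmax}, $k\le j\le2k$ and (M1),
\begin{equation}\label{eq:upper}
\sigma_j\le\sigma_{2k}\le k+4C_0\,k\,\omega(1/k)\le\lceil j/2\rceil+4C_0\,j\,\omega(1/j),\qquad\sigma_j\le2k\le2j .
\end{equation}

\subsection*{Lower bound for $\sigma_j$}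
Now the roles are reversed: we test $-d^2/ds^2$ with Steklov eigenfunctions, for which $\mathcal N$ is known. Let $u_0,\dots,u_j$ be real eigenfunctions for $\sigma_0,\dots,\sigma_j$, orthonormal in $L^2(ds)$, and let $U_i\in H^{1/2}(S^1)$ be as in Proposition~\ref{prop:minmax}. Taking $\Phi=e^{ik\theta}$ in \eqref{eq:weakcircle} shows that $\Lambda U_i$ and $\sigma_i\rho U_i$ have the same Fourier coefficients. Both $U_i$ and $\rho$ lie in $L^q$ for all $q<\infty$, hence so does $\Lambda U_i=\sigma_i\rho U_i$. The distributional derivative of $U_i$ is $-\widetilde{\Lambda U_i}$, which lies in $L^q$ for all $q<\infty$ by M.~Riesz's theorem. So $U_i$ is admissible, $(u_i)_n=\sigma_iu_i$, and for $u=\sum c_iu_i$, using \eqref{eq:green},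
\[
\mathcal N=\sum\sigma_i^2c_i^2\le\sigma_j^2\|u\|^2,\qquad\mathcal D=\sum\sigma_ic_i^2\le\sigma_j\|u\|^2 .
\]
As $\sigma_j\to\infty$, for large $j$ we have $\delta=1/\sigma_j\le1$ and $\varepsilon=C_0\,\omega(1/\sigma_j)\le\frac14$. Lemma~\ref{lem:rellich} gives $(1-\varepsilon)\mathcal T\le(1+\varepsilon)\mathcal N+\varepsilon\sigma_j\mathcal D\le(1+2\varepsilon)\sigma_j^2\|u\|^2$. Since $(1-\varepsilon)(1+3\varepsilon)^2=1+5\varepsilon+3\varepsilon^2(1-3\varepsilon)\ge1+2\varepsilon$, we obtain
\[
\int u_s^2\,ds=\mathcal T\le(1+3\varepsilon)^2\sigma_j^2\|u\|^2 .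
\]
On the circle of length $2\pi$ the functions $1,\cos s,\sin s,\cos2s,\dots$ are eigenfunctions of $-d^2/ds^2$, and the one with index $j$, counted from $0$, has eigenvalue $\lceil j/2\rceil^2$. The span of $u_0,\dots,u_j$ has dimension $j+1$, so it contains $u\ne0$ orthogonal in $L^2(ds)$ to the first $j$ of these functions, and for this $u$ Parseval's identity gives $\int u_s^2\,ds\ge\lceil j/2\rceil^2\|u\|^2$. Therefore
\begin{equation}\label{eq:lower}
\lceil j/2\rceil\le(1+3\varepsilon)\sigma_j=\sigma_j+3C_0\,\sigma_j\,\omega(1/\sigma_j)\le\sigma_j+6C_0\,j\,\omega(1/j),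
\end{equation}
because $\sigma_j\le2j$ and (M1) give $\sigma_j\,\omega(1/\sigma_j)\le2j\,\omega(1/(2j))\le2j\,\omega(1/j)$.

\subsection*{Conclusion}
By \eqref{eq:upper} and \eqref{eq:lower}, $|\sigma_j-\lceil j/2\rceil|\le6C_0\,j\,\omega(1/j)$ for large $j$. Multiply by $L=2\pi$ and use $|2\pi\lceil j/2\rceil-j\pi|\le\pi$. By (M1), $j\,\omega(1/j)\ge\omega(1)>0$ for $j\ge1$, so the term $\pi$ and the finitely many remaining $j$ are absorbed by enlarging the constant. This proves Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{9}

\bibitem{pommerenke}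
Pommerenke, \emph{Boundary Behaviour of Conformal Maps}.

\bibitem{problem}
\emph{Steklov Spectral Inequalities Through Quasiconformal Mapping},
\texttt{http://www.icms.org.uk/assets/files/downloads/Shape/Laugesen.pdf}

\end{thebibliography}
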